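
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Two Probabilistic Heads against Any Number of Deterministic Heads}


\begin{abstract}
We construct a language that is recognized, for every $\varepsilon>0$, by a one-way probabilistic $2$-head finite automaton with probability $1-\varepsilon$, but by no one-way deterministic multi-head finite automaton, whatever its number of heads. This disproves a conjecture that such languages always have deterministic multi-head automata. The words of the language are $H\,w\,\#\,w^R$, where $H$ is a Turing machine computation that depends on the length of $w$ and on some padding, but not on the content of $w$, and that ends in a table of fingerprint vectors. Two heads verify $H$ deterministically. Then one head stops at a random row of the table, so that its position stores the random seed which the finite control cannot hold. A cut-and-paste argument shows that the table is of no use to deterministic, or even nondeterministic, heads.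
\end{abstract}

\section{The question and the answer}

\subsection*{The model}

A \emph{one-way $k$-head finite automaton} has a finite-state control and $k$ read-only heads on a single tape, which holds the input word $x$ followed by a right endmarker $\dashv$. All heads start on the first cell. In each step the automaton reads the $k$ scanned symbols, changes its state, and moves each head one cell to the right or leaves it in place. Heads never move left and never move beyond the endmarker. Some states are halting, and each of these is marked accepting or rejecting.

A \emph{deterministic multi-head automaton} is a deterministic $k$-head automaton for some $k\ge1$. It \emph{recognizes} $L$ if it halts on every input and accepts exactly the words of $L$. A \emph{probabilistic} automaton makes its random choices equiprobably among finitely many alternatives; fair coin tosses suffice below. It recognizes $L$ \emph{with probability $p$} if on every input, with probability at least $p$, it halts with the correct answer: acceptance if $x\in L$, rejection if $x\notin L$. A run that does not halt counts as incorrect.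

\subsection*{Do coins only save heads?}

With one head the deterministic model is that of ordinary finite automata. With several heads one can compare distant parts of the input. For instance, two deterministic heads recognize $\{w\#w: w\in\{0,1\}^*\}$: one head moves just behind the $\#$, and then both advance in parallel. The only unbounded storage of such an automaton is the vector of its head positions, and one-way heads can use this storage only in a restricted way. Coin tosses help here: for every $k>0$ there is a language that is recognized by probabilistic $2$-head automata with probability $1-\varepsilon$ for arbitrary $\varepsilon>0$, but by no deterministic $k$-head automaton (Freivalds \cite{F79}, quoted in \cite{source}).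

In this statement the language may depend on $k$. So it leaves room for the guess that coins merely save heads, and that for each single language sufficiently many deterministic heads make up for them. This is the conjecture stated in \cite{source}.

\begin{conjecture}[{\cite{source}}]
If a language is recognized by a probabilistic $2$-head finite automaton with probability $1-\varepsilon$ for arbitrary $\varepsilon>0$, then the language is recognized by a deterministic multi-head finite automaton as well.
\end{conjecture}

Here ``for arbitrary $\varepsilon>0$'' means that for every $\varepsilon>0$ there is a probabilistic $2$-head automaton recognizing the language with probability $1-\varepsilon$. The conjecture is false.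

\begin{theorem}\label{thm:main}
There is a language $L$ that is recognized by a probabilistic $2$-head finite automaton with probability $1-\varepsilon$ for every $\varepsilon>0$, but by no deterministic multi-head finite automaton.
\end{theorem}

\subsection*{How to find such a language}

A task that is hard for one-way heads is to compare a word with its reversal. To pass from one pair of corresponding places of $w\#w^R$ to another, two heads have to move both towards the middle or both away from it, that is, in opposite directions; but one-way heads move in the same direction. So if $w$ is cut into blocks, each pair of heads can be in corresponding blocks of $w$ and $w^R$ for at most one block of $w$. If there are more blocks than pairs of heads, some block is never compared with its mirror image. Section~\ref{sec:lower} turns this into a proof.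

With randomness, one would compare $w$ and $v^R$ on an input $w\#v$ by a fingerprint: take a random element $\alpha$ of a field with at least $n^2$ elements, where $n=|w|$, and compare $\sum_i w_i\alpha^{i-1}$ with $\sum_i v_{n+1-i}\alpha^{i-1}$. There are two obstacles. The seed $\alpha$ has about $2\log_2 n$ bits and does not fit into the finite control; and neither does the value of the sum.

The second obstacle is removed by a second random element $\beta$: multiply the sum by $\beta$ and keep only the first $t$ bits, for a constant $t$. For the first obstacle, the only place to keep a seed is the position of a head. If head $B$ stores the seed in this way, only head $A$ is left to read $w\#v$, and $B$ has to supply the coefficients in the order in which $A$ needs them. So we let the input contain a table with one row for every seed, each row listing the coefficients in that order. Head $B$ stops at a random row and then walks through it while $A$ walks through $w\#v$.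

One difficulty remains. A forged table, with all coefficients zero say, would fool the automaton, so the table has to be verified. We therefore precede it by the complete computation of a Turing machine that produces it. Two one-way heads can check such a computation, one head staying one configuration behind the other. The geometry is just right: when the check is finished, the leading head $A$ has arrived at $w\#v$, and the trailing head $B$ is at the beginning of the last configuration, which is the table.

Finally, this prefix depends only on $n$ and on some padding, not on the content of $w$. So it does not help against a cut-and-paste argument in which only $w$ varies; it only has to be of length polynomial in $n$.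

\section{A table of fingerprints}\label{sec:table}

For $n\ge1$ let $s=s(n)$ be the least integer $s\ge1$ with $2^s\ge n^2$. Then $2^s\le 2n^2$: this is clear for $s=1$, and for $s\ge2$ minimality gives $2^{s-1}<n^2$. Recall that irreducible polynomials of every degree $s\ge1$ exist over $\mathbb F_2$. Write polynomials as coefficient strings, highest power first, and let $f_s$ be the lexicographically first irreducible polynomial of degree $s$ over $\mathbb F_2$. Put
\[
F=\mathbb F_2[X]/(f_s),
\]
a field with $2^s$ elements. Its elements are written as $s$-bit coefficient strings, so that addition is bitwise addition modulo $2$, and taking the first $t$ bits is an $\mathbb F_2$-linear map $F\to\mathbb F_2^t$ for each $t\le s$. We use the convention $0^0=1$.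

The next lemma explains the two random elements. The element $\alpha$ makes the value $D(\alpha)$ nonzero with high probability, and $\beta$ spreads a nonzero value uniformly, so that a few bits of it suffice.

\begin{lemma}\label{lem:hash}
Let $1\le t\le s=s(n)$, and let $D\in\mathbb F_2[Z]$ be a nonzero polynomial of degree at most $n-1$. The number of pairs $(\alpha,\beta)\in F^2$ for which the first $t$ bits of $\beta D(\alpha)$ are all zero is at most $2^{2s}\left(\frac1n+2^{-t}\right)$.
\end{lemma}

\begin{proof}
A nonzero polynomial of degree at most $n-1$ has at most $n-1$ roots in the field $F$. The roots $\alpha$ contribute at most $(n-1)2^s$ pairs, and $(n-1)2^s\le 2^{2s}(n-1)/n^2\le 2^{2s}/n$ since $2^s\ge n^2$. If $\alpha$ is not a root, then $\beta\mapsto\beta D(\alpha)$ is a bijection of $F$, so exactly $2^{s-t}$ elements $\beta$ give a string starting with $t$ zeros. The non-roots contribute at most $2^s\cdot2^{s-t}$ pairs.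
\end{proof}

For $\alpha,\beta\in F$ let $e_i$ be the bit string of $\beta\alpha^{i-1}$, $1\le i\le n$, and define the word
\[
\mathrm{zone}(\alpha,\beta)=\mathtt{[}\;1^{2s}\;\mathtt{;}e_1\;\mathtt{;}e_2\cdots\mathtt{;}e_n\;\mathtt{!}\;\mathtt{;}e_n\;\mathtt{;}e_{n-1}\cdots\mathtt{;}e_1\;\mathtt{]}.
\]
The coefficients before the $\mathtt{!}$ are meant for $w$, and those after it, in reverse order, for the second word. The $2s$ ones serve to count coin tosses. Let $Y_n$ be the concatenation of all $2^{2s}$ zones in lexicographic order of $(\alpha,\beta)$. Since $2^{2s}\le4n^4$ and each zone has length $2s+2n(s+1)+3$, the length of $Y_n$ is polynomial in $n$.

\begin{example}\label{ex:F4}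
Let $n=2$. Then $s=2$ and $f_2=X^2+X+1$, so $F=\{00,01,10,11\}$ is the field with four elements, where $01$ is the unit element, $10$ is the class of $X$, and $10\cdot10=11$. For $\alpha=10$ and $\beta=01$ we get $e_1=01$, $e_2=10$, and
\[
\mathrm{zone}(10,01)=\mathtt{[}\,1111\,\mathtt{;}01\,\mathtt{;}10\,\mathtt{!}\,\mathtt{;}10\,\mathtt{;}01\,\mathtt{]}.
\]
Let $A$ read $w_1w_2\#v_1v_2$ while $B$ reads this zone, and add up the products of the bits seen by $A$ with the strings seen by $B$. The sum is
\[
w_1\cdot01+w_2\cdot10+v_1\cdot10+v_2\cdot01=(w_1+v_2)\cdot01+(w_2+v_1)\cdot10 ,
\]
which is $0$ if and only if $v=w^R$. In $\mathrm{zone}(01,01)$ all strings are $01$, and the sum is $(w_1+w_2+v_1+v_2)\cdot01$; this overlooks, for example, $w=00$, $v=11$. In general the sum is $\beta D(\alpha)$ with $D(Z)=(w_1+v_2)+(w_2+v_1)Z$. Here $D(Z)=1+Z$, and $\alpha=01$ is its root.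

The role of $\beta$ is seen when the control keeps only the first bit, $t=1$. If $w$ and $v^R$ differ in the first position only, then $D=1$, and the sum is $\beta$, whatever $\alpha$ is. With $\beta=01$ fixed, the first bit would be $0$ for all $\alpha$, and the difference would never be noticed. With $\beta$ running over $F$, half of the values notice it.
\end{example}

\section{Certified tables and the language}\label{sec:language}

\subsection*{A machine that writes the table}

The word $Y_n$ can be computed from $1^n$ in time $n^{O(1)}$ on a multi-tape Turing machine. To find $f_s$, list the polynomials of degree $s$ in lexicographic order and test each by division by all polynomials of degrees $1,\dots,s-1$; this takes time $2^{O(s)}=n^{O(1)}$. Then compute all $\beta\alpha^{i-1}$ by polynomial arithmetic modulo $f_s$ and write the zones one after the other.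

We simulate this on a single tape with cells $1,2,\dots$, with polynomial slowdown, by dividing each cell into tracks, one of them for the output. The first cell is marked in the first step, and the last used cell carries an end mark, which is moved as needed. At the end the machine returns to the first cell and sweeps right, replacing each used cell by the content of its output track ($\square$ if there is none), up to and including the cell with the end mark. This gives a deterministic single-tape machine $M$ with the following data. Its tape alphabet $\Gamma$ contains the blank $\square$, the bits $0,1$, and the other letters of $Y_n$. Its state set is $Q_M$, with start state $q_0$ and halting state $q_h\ne q_0$, and its moves are left, stay and right, with a step defined for every non-halting state and every scanned symbol. Started on $1^n$ with the head on cell $1$, it never moves left from cell $1$ and halts after $n^{O(1)}$ steps with tape content $Y_n\square\square\cdots$.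

\subsection*{Histories}

Let $\Delta=\Gamma\cup(Q_M\times\Gamma)$. A configuration of $M$ on a window of $m$ cells is a word of length $m$ over $\Delta$ with exactly one letter in $Q_M\times\Gamma$, its \emph{state letter}, which gives the state, the head position and the scanned symbol. Write $C\vdash C'$ if $|C|=|C'|$, $C$ is non-halting, the next step of $M$ does not leave the $|C|$ cells, and this step results in $C'$. Let $\mathrm{Hist}_n$ be the set of all words
\[
C_0\$C_1\$\cdots\$C_\tau\$
\]
such that $C_0=(q_0,1)1^{n-1}\square^{e}$ for some $e\ge0$, $C_j\vdash C_{j+1}$ for $0\le j<\tau$, and $C_\tau$ is in state $q_h$. We take separators $\$,\#\notin\Delta$, and define the language over the alphabet $\Delta\cup\{\$,\#\}$: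
\[
L=\bigcup_{n\ge1}\bigl\{\,H\,w\,\#\,w^R:\ H\in\mathrm{Hist}_n,\ w\in\{0,1\}^n\bigr\}.
\]

\begin{lemma}\label{lem:hist}
\begin{enumerate}
\item[(i)] The set $\mathrm{Hist}_n$ contains words of length polynomial in $n$.
\item[(ii)] In every member of $\mathrm{Hist}_n$ we have $\tau\ge1$, and $C_\tau$ is of the form $Y_n\square^*$ once its letter $(q_h,\gamma)$ is read as $\gamma$.
\item[(iii)] If $x=Hu$ with $H\in\mathrm{Hist}_n$ for some $n$, then $n$, $H$ and $u$ are determined by $x$.
\item[(iv)] If $H\in\mathrm{Hist}_n$ and $w,v\in\{0,1\}^n$, then $Hw\#v\in L$ if and only if $v=w^R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $e$ is at least the running time of $M$ on $1^n$, then $M$ stays in the window of $n+e$ cells. Taking $e$ equal to the running time, the configurations up to halting give a member of $\mathrm{Hist}_n$ with polynomially many segments of polynomial length.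

(ii) Since $q_0\ne q_h$, $C_0$ is non-halting and $\tau\ge1$. The word $C_0$ contains the whole input $1^n$, and the window is never left. So the $C_j$ are the true configurations of $M$ on $1^n$, restricted to the window, and all cells outside stay blank. As $C_\tau$ is halting, its content followed by blanks is $Y_n\square\square\cdots$. No letter of $Y_n$ is blank, so $Y_n$ lies within the window.

(iii) The configurations $C_0,\dots,C_{\tau-1}$ are non-halting. So the first letter of $x$ with state $q_h$ lies in $C_\tau$, and $H$ ends at the first $\$$ after it. The first segment $C_0$ determines $n$.

(iv) If $v=w^R$, then $Hw\#v\in L$ by definition. Conversely, let $Hw\#v=H'w'\#(w')^R$ with $H'\in\mathrm{Hist}_{n'}$, $|w'|=n'$. By (iii) $n'=n$ and $H'=H$. Hence $w\#v=w'\#(w')^R$ with $|w'|=|w|$, so $w'=w$ and $v=w^R$.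
\end{proof}

\subsection*{Checking a history with two heads}

A step of $M$ changes a configuration only near the state letter, and each letter of the new configuration depends on three letters of the old one. This is what allows two heads to check a history.

\begin{lemma}\label{lem:check}
For every $n_0\ge1$ there is a deterministic procedure for two one-way heads $A,B$ which moves at least one head in each step until it ends, and which, on an input $x$, ends without rejecting if and only if $x=Hu$ with $H\in\mathrm{Hist}_n$ for some $n\ge1$. In this case $B$ is finally on the first cell of $C_\tau$, $A$ is on the first symbol of $u$ (on the endmarker if $u$ is empty), and the control knows $\min(n,n_0)$.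
\end{lemma}

\begin{proof}
\emph{First segment.} Head $A$ reads up to the first $\$$ and checks that the segment before it has the form $(q_0,1)1^{n-1}\square^e$ with $n\ge1$, $e\ge0$. If it does not, or if $\dashv$ comes first, the procedure rejects. The control counts the ones, including the one in the letter $(q_0,1)$, up to $n_0$, and so remembers $\min(n,n_0)$. Then $A$ steps over the $\$$, while $B$ has stayed on the first cell of $C_0$.

\emph{Rounds.} At the start of each round the segments read by $A$ form $C_0\$\cdots\$C_j\$$ with $C_0\vdash\cdots\vdash C_j$ and $C_j$ non-halting; $B$ is on the first cell of $C_j$, and $A$ is on the first cell after this prefix. Let $C_j=c_1\cdots c_m$, and put $c_0=c_{m+1}=\dagger$ for the boundary. The $p$-th letter $c'_p$ of the successor configuration is a function of $(c_{p-1},c_p,c_{p+1})$: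
\begin{itemize}
\item If $c_p=(q,\gamma)$, and in this situation $M$ writes $\gamma'$ and enters $q'$, then $c'_p=(q',\gamma')$ if $M$ stays, and $c'_p=\gamma'$ if it moves.
\item If $c_p=\gamma\in\Gamma$, then $c'_p=(q',\gamma)$ if $c_{p-1}$ is a state letter whose step moves right into state $q'$, or if $c_{p+1}$ is a state letter whose step moves left into state $q'$. Otherwise $c'_p=\gamma$.
\end{itemize}
The step leaves the window if and only if the state letter $c_p$ moves towards a neighbor $\dagger$, which is also visible in $(c_{p-1},c_p,c_{p+1})$.

In the round both heads move one cell at a time in parallel. The control stores $c_{p-1}$, $c_p$ and the $p$-th letter seen by $A$. When $B$ reaches $c_{p+1}$, or the $\$$ read as $\dagger$, the control checks that the $p$-th letter of $A$ was $c'_p$ and that the window is not left. It also checks that both heads reach a $\$$ simultaneously. On any violation, including the case that $A$ sees $\dashv$, it rejects. So the round is passed if and only if the next segment seen by $A$ is followed by $\$$ and is a word $C_{j+1}$ with $C_j\vdash C_{j+1}$. Then both heads step over their $\$$, so that $B$ is on the first cell of $C_{j+1}$ and $A$ is just behind the $\$$ that follows $C_{j+1}$. If $C_{j+1}$ contained the state $q_h$, the procedure ends; otherwise the next round starts.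

If the procedure ends without rejecting, the part of $x$ before $A$ is a member of $\mathrm{Hist}_n$, with the $n$ of the first segment, and the heads are placed as claimed. Conversely, if $x=Hu$ with $H\in\mathrm{Hist}_n$, all checks within $H$ succeed. Since $C_\tau$ is the only segment of $H$ in state $q_h$, the procedure ends exactly when $A$ has passed the last $\$$ of $H$.
\end{proof}

\section{The probabilistic automata}\label{sec:upper}

\begin{theorem}\label{thm:upper}
For every $\varepsilon>0$ there is a probabilistic $2$-head automaton that halts on every run, in time linear in the input length, accepts every $x\in L$ with probability $1$, and rejects every $x\notin L$ with probability at least $1-\varepsilon$.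
\end{theorem}

The idea of the sampling is the following. After the check of the history, $B$ has to choose a row of the table at random, but it cannot know in advance how many rows there are. Instead it passes through the zones and decides at each zone, by coin tosses counted by the ones in that zone, whether to stop there. If all $2s$ tosses were required to succeed in a zone, the expected number of successful zones among all $2^{2s}$ would be $1$, and there would be a constant chance of none. We therefore omit $c$ of the tosses, which makes this chance at most $e^{-2^c}$. The price is a factor $2^c$ in the bound for the probability of stopping at a bad zone, and this is compensated by a larger $t$ and by treating short words separately.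

\begin{proof}
\emph{Constants.} Choose $c\ge1$ with $e^{-2^c}\le\varepsilon/3$, then $t\ge1$ with $2^{c-t}\le\varepsilon/3$, and then $n_0$ with $2^c/n_0\le\varepsilon/3$ and with $s(n)\ge t$ and $2s(n)\ge c$ for all $n\ge n_0$; the latter is possible since $2^{s(n)}\ge n^2$.

\emph{Verification.} Run the procedure of Lemma~\ref{lem:check} with this $n_0$. If it rejects, $x$ is not in $L$, and rejection is correct. From now on let $x=Hu$ with $H\in\mathrm{Hist}_n$, with $B$ on the first cell of $C_\tau$ and $A$ at the beginning of $u$. Here $B$ reads the letter $(q_h,\gamma)$ as $\gamma$, so by Lemma~\ref{lem:hist}(ii) it finds $Y_n\square^*\$$.

\emph{Short words.} If $n<n_0$, the control knows $n$. Head $A$ checks with finite memory whether $u=w\#w^R$ with $w\in\{0,1\}^n$, and the automaton answers accordingly. This answer is always correct by Lemma~\ref{lem:hist}(iii). In the rest of the proof $n\ge n_0$.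

\emph{Sampling.} Head $B$ passes through the zones of $Y_n$ in order. In each zone it skips the first $c$ of the $2s$ ones after $\mathtt{[}$ and tosses a fair coin on each of the remaining $2s-c$. If all tosses show heads, the zone is \emph{selected}, and the comparison below starts with $B$ on the $\mathtt{;}$ following the ones. Otherwise $B$ moves on to the next zone. If $B$ passes the last zone without a selection, which it notices by scanning $\square$ or $\$$ in place of $\mathtt{[}$, the automaton accepts.

\emph{Comparison.} The control holds $S\in\mathbb F_2^t$, initially $0$. Head $B$ walks through the rest of the selected zone. At each $\mathtt{;}$, before or after the $\mathtt{!}$, head $A$ must scan a bit $a\in\{0,1\}$. Then $B$ reads the first $t$ bits $g$ of the string that follows, the control replaces $S$ by $S+ag$, and $A$ moves right. When $B$ reaches $\mathtt{!}$, head $A$ must scan $\#$ and moves right. When $B$ reaches $\mathtt{]}$, head $A$ must scan $\dashv$. The automaton accepts if all these requirements are met and $S=0$; otherwise it rejects.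

\emph{Running time.} After every $O(1)$ steps some head has moved right. Hence every run halts, in linear time.

\emph{The value of $S$.} Suppose a zone is selected. The requirements on $A$ are met if and only if $u=w\#v$ with $w,v\in\{0,1\}^n$. In this case $w_i$ is multiplied by the first $t$ bits of $e_i$, and $v_j$ by the first $t$ bits of $e_{n+1-j}$. Since taking the first $t$ bits is $\mathbb F_2$-linear, at the end
\[
S=\text{first $t$ bits of }\beta D(\alpha),\qquad
D(Z)=\sum_{i=1}^n\bigl(w_i+v_{n+1-i}\bigr)Z^{i-1}\in\mathbb F_2[Z],
\]
where $(\alpha,\beta)$ belongs to the selected zone. We have $D=0$ if and only if $v=w^R$.

\emph{Words of $L$.} If $x\in L$, then $u=w\#w^R$ with $|w|=n$ by Lemma~\ref{lem:hist}(iii), so $D=0$ and $S=0$ for every selected zone. So $x$ is accepted with probability $1$, whether or not a zone is selected.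

\emph{Words outside $L$.} Let $x=Hu\notin L$. As $1-y\le e^{-y}$, the probability that no zone is selected is
\[
\bigl(1-2^{c-2s}\bigr)^{2^{2s}}\le e^{-2^c}\le\varepsilon/3 .
\]
If a zone is selected and $u$ is not of the form $w\#v$ with $w,v\in\{0,1\}^n$, the automaton rejects. If $u$ has this form, then $v\ne w^R$, and $D$ is nonzero of degree at most $n-1$. By Lemma~\ref{lem:hash} at most $2^{2s}(1/n+2^{-t})$ zones lead to $S=0$. The selected zone is not uniformly distributed, since earlier zones are favored, but each particular zone is selected with probability at most $2^{c-2s}$, and this is enough: the probability that a zone leading to $S=0$ is selected is at most $2^c/n+2^{c-t}\le2\varepsilon/3$. Altogether $x$ is accepted with probability at most $\varepsilon$. Every run halts, so $x$ is rejected with probability at least $1-\varepsilon$.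
\end{proof}

\section{Why more heads do not replace the coins}\label{sec:lower}

\subsection*{Two heads and two blocks}

We first show the idea in the smallest case. Consider a deterministic automaton with two heads that accepts, for all $\ell$, all inputs
\[
x_1\,x_2\,\#\,x_2^R\,x_1^R,\qquad x_1,x_2\in\{0,1\}^\ell .
\]
We show that it also accepts some $w\#v$ with $|w|=|v|$ and $v\ne w^R$.

Suppose that at some time one head is in $x_1$ while the other is in $x_1^R$, and at some other time one is in $x_2$ while the other is in $x_2^R$. If the first situation comes first, the head in $x_1^R$ is already beyond $x_2^R$ and $x_2$, and can reach neither. If the second comes first, both heads are already beyond $x_1$. So at most one of the two situations occurs, and some block is never seen together with its mirror image.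

Suppose this block is $x_2$ for at least half of the inputs of a given length; the case of $x_1$ is the same. Fix $x_1$ such that this happens for at least $2^{\ell}/2$ words $x_2$. In each run, write down the configurations in which a head has just entered or left $x_2$ or $x_2^R$. There are at most $8$ of them, so only polynomially many lists in $\ell$ are possible. For large $\ell$, two different words $x_2,x_2'$ give the same list. Between consecutive entries of the list, either no head is in $x_2$ or no head is in $x_2^R$. So on the mixed input
\[
x_1\,x_2\,\#\,(x_2')^R\,x_1^R
\]
we can follow the run for $x_2$ as long as no head is in the right block, and the run for $x_2'$ otherwise, switching between the two at the common configurations. This yields an accepting run, although the mixed input is not of the form $w\#w^R$.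

\subsection*{The general bound}

The argument uses neither determinism nor the smallness of the control. We therefore state it for a more general model. A \emph{one-way $k$-head program with $Q$ states for length $N$} works on inputs of length $N$. It has configurations $(q,p_1,\dots,p_k)$ with $1\le p_h\le N+1$, where position $N+1$ carries the endmarker. It starts in a fixed state with all $p_h=1$. The set of allowed next configurations may depend arbitrarily on the whole current configuration (the state and all head positions) and on the $k$ scanned symbols, subject only to $p'_h\ge p_h$ for all $h$. It accepts $x$ if some run reaches an accepting state. Deterministic and nondeterministic one-way $k$-head automata are special cases, with $Q$ constant.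

For each $n$ let $H_n$ be a shortest word of $\mathrm{Hist}_n$, and let $N=|H_n|+2n+1$ be the length of the words $H_nw\#v$ with $|w|=|v|=n$. By Lemma~\ref{lem:hist}(i) there is a constant $a$ with $N\le n^a$ for all $n\ge2$.

\begin{theorem}\label{thm:lower}
Let $b=\binom k2+1\le n$ and $\ell=\lfloor n/b\rfloor$. Suppose a one-way $k$-head program with $Q$ states for length $N$ accepts $H_nw\#w^R$ for all $w\in\{0,1\}^n$, and accepts no $H_nw\#v$ with $w,v\in\{0,1\}^n$, $v\ne w^R$. Then
\[
b\,(4k+1)\,\bigl(Q(N+1)^k\bigr)^{4k}\ \ge\ 2^{\ell}.
\]
\end{theorem}

\begin{proof}
We consider only the $2^{b\ell}$ words $w=x_1x_2\cdots x_b\,y$ with $|x_i|=\ell$ and $y=0^{n-b\ell}$. On the input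
\[
H_n\ x_1\,x_2\cdots x_b\,y\ \#\ y^R\,x_b^R\cdots x_2^R\,x_1^R
\]
let \emph{left block} $i$ be the set of positions of $x_i$ and \emph{right block} $i$ the set of positions of $x_i^R$. From left to right the order is left $1,\dots,b$, then right $b,\dots,1$. For each $w$ fix an accepting run $\rho_w$, ending at its first accepting configuration.

\emph{An unserved block.} A pair of heads \emph{serves} $i$ in $\rho_w$ if at some time one head of the pair is in left block $i$ and the other is in right block $i$. We claim that each pair serves at most one $i$. Suppose head $h$ is in left block $i$ and head $h'$ is in right block $i$ at some time, and the pair serves $j$ at the same or a later time. Since $h'$ cannot return to a left block, at this later time $h$ is in left block $j$ and $h'$ is in right block $j$. As $h$ does not move left, $j\ge i$. As $h'$ does not move left and the right blocks come in the order $b,\dots,1$, also $j\le i$. So $j=i$, which proves the claim. There are $\binom k2<b$ pairs, so some $i=i(w)$ is served by no pair in $\rho_w$.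

\emph{The pattern of a run.} The information that can flow between the two copies of block $i(w)$ is carried by the configurations at which heads cross the borders of these blocks. Call a time $\tau\ge1$ of $\rho_w$ an \emph{event} if the set of heads in left block $i(w)$ or the set of heads in right block $i(w)$ differs from that at time $\tau-1$. Each head enters and leaves each of these two blocks at most once, so there are $e\le4k$ events $\tau_1<\dots<\tau_e$. Put $\tau_0=0$. The \emph{pattern} of $w$ consists of $i(w)$, of $e$, and of the configurations of $\rho_w$ at the times $\tau_1,\dots,\tau_e$; the times themselves are not recorded. There are $Q(N+1)^k$ configurations, so the number of patterns is at most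
\[
P=b\,(4k+1)\,\bigl(Q(N+1)^k\bigr)^{4k}.
\]

\emph{Cut and paste.} Suppose $P<2^\ell$. Then some pattern, with index $i$ say, is shared by more than $2^{b\ell}/2^\ell=2^{(b-1)\ell}$ words. There are only $2^{(b-1)\ell}$ choices for the blocks $x_j$ with $j\ne i$, so two of these words, $w\ne w'$, agree in all of them. Consider the input
\[
z=H_n\,w\,\#\,(w')^R .
\]
It agrees with $H_nw\#w^R$ outside right block $i$, and with $H_nw'\#(w')^R$ outside left block $i$.

Split each of the runs $\rho_w$ and $\rho_{w'}$ into segments at its own event times: for $1\le j\le e$ the $j$-th segment consists of the transitions from time $\tau_{j-1}$ to time $\tau_j$, and the final segment leads from time $\tau_e$ to the end of the run (possibly without any transition). Since both words have the same pattern and both runs start in the same configuration, corresponding non-final segments have the same first and the same last configuration. The final segments have the same first configuration, and both end in acceptance.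

The transitions of the $j$-th segment read symbols at the times $\tau_{j-1},\dots,\tau_j-1$. There is no event among these times after $\tau_{j-1}$, so the set of heads in left block $i$ and the set of heads in right block $i$ are constant during them; likewise for the final segment. These sets are therefore determined by the first configuration of the segment, and are the same for both runs. No head is in both blocks at once, and no pair serves $i$, so at least one of the two sets is empty.

If no head is in right block $i$, the segment of $\rho_w$ reads only positions where $z$ agrees with $H_nw\#w^R$, so it is a valid sequence of transitions on $z$. Otherwise no head is in left block $i$, and the segment of $\rho_{w'}$ is valid on $z$ in the same way. As the segments fit together at their first and last configurations, the valid ones form an accepting run on $z$. But $(w')^R\ne w^R$, so by hypothesis $z$ is not accepted. This contradiction shows $P\ge2^\ell$.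
\end{proof}

\begin{remark}\label{rem:hyp}
The reversal is essential: for $\{w\#w\}$ the right blocks come in the order $1,\dots,b$, the inequality $j\le i$ is lost, and indeed two heads suffice. One-way motion is essential as well: if heads could move left, two of them could read $w\#w^R$ from both ends. About $H_n$ the proof uses only that it is a fixed word depending on $n$ alone. For the application to $L$ it also matters that $N$ is polynomial in $n$: if $N\ge2^n$, the inequality of the theorem would hold trivially.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L$ be the language of Section~\ref{sec:language}. The probabilistic automata are those of Theorem~\ref{thm:upper}. Suppose that a deterministic $k$-head automaton with $Q$ states recognizes $L$. By Lemma~\ref{lem:hist}(iv) it satisfies the hypothesis of Theorem~\ref{thm:lower} for every $n\ge b=\binom k2+1$. For fixed $k$ and $Q$ the left-hand side of the inequality there is polynomially bounded in $n$, because $N\le n^a$ for $n\ge2$, and the right-hand side is $2^{\lfloor n/b\rfloor}$. This is impossible for large $n$.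
\end{proof}

\section{Further consequences}

\paragraph{One-sided error of both kinds.}
By Theorem~\ref{thm:upper} the language $L$ has automata that accept its words with probability $1$ and err with probability at most $\varepsilon$ on the others, all runs halting in linear time. If we exchange accepting and rejecting states, we get automata for the complement $\overline L$ that reject all words outside $\overline L$ with probability $1$ and accept the words of $\overline L$ with probability at least $1-\varepsilon$. Deterministic recognition is closed under complement, so neither $L$ nor $\overline L$ is recognized by a deterministic multi-head automaton.

\paragraph{Nondeterminism, knowledge of positions, large memory.}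
Fix $k$. For a program as in Theorem~\ref{thm:lower},
\[
4k\log_2Q\ \ge\ \lfloor n/b\rfloor-\log_2\bigl(b(4k+1)\bigr)-4k^2\log_2(N+1).
\]
As $N\le n^a$, this gives $Q\ge2^{\Omega(n)}\ge2^{\Omega(N^{1/a})}$. In particular, $L$ is not recognized by any nondeterministic one-way multi-head automaton, where a word counts as accepted if some run accepts it. The same holds even if the transitions may depend on all head positions, the program may depend non-uniformly on the input length, and there are up to $2^{N^\gamma}$ states for inputs of length $N$, where $\gamma<1/a$ is fixed.

\paragraph{A language outside both nondeterministic classes.}
Let $L'=0L\cup1\overline L$. For every $\varepsilon>0$ it is recognized by a probabilistic $2$-head automaton with probability $1-\varepsilon$: both heads read the first letter and move on, and then the automaton for $L$ or for $\overline L$ is run; any other beginning is rejected. But neither $L'$ nor $\overline{L'}$ is recognized by a nondeterministic one-way multi-head automaton. Indeed, if $L'$ were, then so would be $\{y:0y\in L'\}=L$: simulate the automaton on $y$, remembering in the state which heads are still on a virtual first letter $0$. If $\overline{L'}$ were, then in the same way, with the virtual first letter $1$, so would be $\{y:1y\in\overline{L'}\}=L$. Both contradict the preceding paragraph.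

\paragraph{Two heads are optimal.}
Theorem~\ref{thm:main} would fail with one probabilistic head in place of two, by the following proposition, since one deterministic head recognizes every regular language.

\begin{proposition}
If a probabilistic $1$-head automaton recognizes $K$ with probability $p>1/2$, then $K$ is regular.
\end{proposition}

\begin{proof}
The idea is to follow the distribution of the state when the head leaves a cell. For each letter $\sigma$ let $M_\sigma$ be the stochastic matrix indexed by the non-halting states and three further states $\mathrm{acc},\mathrm{rej},\bot$. Its row for a non-halting state $q$ gives, for a start in $q$ on a cell containing $\sigma$, the probabilities of leaving the cell to the right in a non-halting state $q'$, of halting in acceptance, of halting in rejection, and of staying on the cell forever ($\bot$); halting while moving right counts as halting. The states $\mathrm{acc},\mathrm{rej},\bot$ are absorbing. Let the row vector $\pi$ be the initial distribution. Let the column vector $\eta$ give the probabilities of eventual acceptance for a start on the endmarker, with $\eta(\mathrm{acc})=1$ and $\eta(\mathrm{rej})=\eta(\bot)=0$. For $x=x_1\cdots x_m$ put $M_x=M_{x_1}\cdots M_{x_m}$. Then $x$ is accepted with probability $\pi M_x\eta$. This is at least $p$ if $x\in K$, and at most $1-p$ if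 $x\notin K$, since then $x$ is rejected with probability at least $p$.

Recall that $x,x'$ are Nerode-equivalent for $K$ if for all $y$ either both or neither of $xy$, $x'y$ are in $K$, and that $K$ is regular if there are only finitely many equivalence classes. If $x,x'$ are inequivalent, then for some $y$ exactly one of $xy,x'y$ is in $K$, and
\[
2p-1\ \le\ \bigl|(\pi M_x-\pi M_{x'})M_y\eta\bigr|\ \le\ \|\pi M_x-\pi M_{x'}\|_1 ,
\]
because the entries of $M_y\eta$ lie in $[0,1]$. So representatives of distinct classes give points $\pi M_x$ of a compact simplex at pairwise $\ell_1$-distance at least $2p-1>0$. There can be only finitely many such points, hence only finitely many classes.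
\end{proof}

\begin{thebibliography}{9}

\bibitem{F79}
Freivalds, 1979; result as quoted in \cite{source}.

\bibitem{source}
``1. Introduction'' (as printed: 1.\ INTRODUCTION),
\url{http://www.researchgate.net/profile/Rsis_Freivalds/publication/235335769_Rsi_Freivalds_Complexity_of_Probabilistic_Versus_Deterministic_Automata._Baltic_Computer_Science_1991_565-613/links/0deec51fa7cad7d89b000000.pdf}

\end{thebibliography}

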